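# A Lindelöf group of countable tightness that maps onto a non-metrizable first countable compactum

All spaces are Hausdorff, topological groups included, and a *compactum* is a compact Hausdorff space. Everything is proved in ZFC, except where an extra hypothesis is written into a statement.

## 1. Metrizable images of groups: compact, second countable and first countable cases

Suppose a topological group $G$ maps continuously onto a compactum $F$, and $F$ is first countable. Must $F$ be metrizable? The problem for this lecture makes two assumptions on $G$.

**Problem.** Assume that $G$ is a Lindelöf topological group of countable tightness and $F$ is a compactum satisfying the first countability axiom, which is the continuous image of the space $G$. Is the compactum $F$ metrizable?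

The map is only continuous and onto; it need not respect any algebra, and $F$ is not a group. The words used are these.

**Definition (tightness).** The tightness of $X$ is countable if for each $Y\subset X$ and each $x\in\overline Y$ there is a countable $Y'\subset Y$ with $x\in\overline{Y'}$. Every first countable space has this property: a sequence in $Y$ converging to $x$ serves as $Y'$.

**Definition (network).** A network of $X$ is a family $\mathcal M$ of subsets such that for every open $O$ and $x\in O$ there is $M\in\mathcal M$ with $x\in M\subset O$. Members need not be open: in any space the singletons form a network, so every countable space has a countable network. If $\mathcal M$ is a network of $X$ and $f:X\to Y$ is continuous and onto, then $\{f(M):M\in\mathcal M\}$ is a network of $Y$.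

We use a textbook fact (Engelking, *General Topology*, Thm 3.1.19): *a compactum with a countable network is metrizable*. Conversely, a metrizable compactum is second countable. We also write $w(X)$ for the weight (the least size of a base) and $c(X)$ for the cellularity (the supremum of the sizes of disjoint families of nonempty open sets), for spaces where these are infinite. Choosing one base element inside each member of a disjoint family gives $c(X)\le w(X)$.

The answer one would first guess is **yes**. First, note that the group structure has to carry the whole weight: without it the answer is trivially no, because any first countable compactum $F$ is itself a Lindelöf space of countable tightness and maps onto $F$ by the identity. With a group, the simple cases all say yes.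

*A compact set already covers $F$.* It is known that if $f$ maps a topological group $G$ continuously onto a first countable Hausdorff space $F$, and $f(K)=F$ for some compact $K\subset G$, then $F$ is separable and metrizable. In particular the guess is right for compact $G$.

*$G$ has a countable network*, for instance $G$ is countable or second countable. Then $F$ has a countable network, so it is metrizable.

*$G$ is first countable and Lindelöf.* A first countable group is metrizable, and a Lindelöf metrizable space is second countable, so we are back in the previous case.

Let us try to prove the guess in general. Points of $F$ are $G_\delta$-sets, so fibers of $f$ are closed $G_\delta$-subsets of $G$. The Lindelöf property controls any one fiber, and hence countably many of them.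

**Lemma 1.** Let $f$ be a continuous map of a Lindelöf topological group $G$ onto a Hausdorff space $F$ whose points are $G_\delta$-sets, and let $D\subset F$ be countable. There is a countable family $\mathcal U$ of neighborhoods of the identity $e$ such that every subgroup $P\subset\bigcap\mathcal U$ satisfies $f^{-1}(y)P=f^{-1}(y)$ for all $y\in D$. If moreover $f^{-1}(D)$ is dense in $G$, then $f(xp)=f(x)$ for all $x\in G$ and $p\in P$.

*Proof.* Let $y\in D$ and write $Z_y=f^{-1}(y)=\bigcap_n O_{y,n}$ with $O_{y,n}$ open. Fix $n$. For each $z\in Z_y$ choose an open neighborhood $U_z$ of $e$ with $zU_z^2\subset O_{y,n}$. The set $Z_y$ is closed in $G$, hence Lindelöf, so $Z_y\subset\bigcup_i z_iU_{z_i}$ for countably many points $z_i\in Z_y$. If $P\subset\bigcap_iU_{z_i}$, then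
$$Z_yP\subset\bigcup_i z_iU_{z_i}P\subset\bigcup_i z_iU_{z_i}^2\subset O_{y,n}.$$
Let $\mathcal U$ collect the countably many neighborhoods used here over all $y\in D$ and all $n$. If $P\subset\bigcap\mathcal U$ is a subgroup, then $Z_yP\subset\bigcap_nO_{y,n}=Z_y$ for all $y\in D$, and $Z_y\subset Z_yP$ because $e\in P$.

Now let $f^{-1}(D)$ be dense and $p\in P$. The continuous maps $x\mapsto f(xp)$ and $x\mapsto f(x)$ agree on $f^{-1}(D)$. As $F$ is Hausdorff, they agree on $G$. $\square$

This looks promising: if it applied with a dense $f^{-1}(D)$, the map $f$ would be constant on the cosets of a subgroup that is determined by countably many neighborhoods. But to use the last sentence of the lemma we need a *countable* set $D$ with $f^{-1}(D)$ dense in $G$, and nothing in the Lindelöf property gives one. Here the attempt stops, and it shows what a counterexample could look like: suppose $F$ has uncountably many isolated points. The fiber over an isolated point is a nonempty open set, so $f^{-1}(D)$ can be dense only if $D$ contains all isolated points, and no countable $D$ does. This suggests looking for a first countable compactum with many isolated points and for a Lindelöf group above it. Such a pair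 exists.

**Theorem 1 (the answer, in ZFC).** There are a Boolean (hence abelian) topological group $G$, with a base at the identity consisting of open subgroups, and a first countable compactum $F$ such that

* $G^k$ is Lindelöf and of countable tightness for every $k\ge1$;
* $F$ is a continuous image of $G$;
* $F$ has $2^\omega$ isolated points. So $F$ is not metrizable, and $w(F)=c(F)=2^\omega$.

So the guess is wrong. *Boolean* means that $T+T=0$ for every $T$. The value $2^\omega$ is the largest possible: a first countable compactum satisfies $|F|\le2^\omega$ (Arhangel'skii, 1969), and $c(F)\le w(F)\le|F|$ for infinite compacta.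

Sections 2–7 prove Theorem 1. Sections 8–10 determine when the construction works, improve tightness under an extra axiom, and identify a class of groups for which the first guess is right.

## 2. The Cantor set with isolated twins over $A$

Let $C=2^\omega$ be the Cantor set. For $s\in2^{<\omega}$ let $[s]=\{x\in C:s\subset x\}$, a *cell of level* $|s|$. For $x\in C$ let $x|k$ be the restriction of $x$ to $k$. Fix a set $A\subset C$ and put $B=C\setminus A$; the choice of $A$ comes later.

**Definition ($F_A$).** Let $F_A=(C\times\{0\})\cup(A\times\{1\})$. The points $(a,1)$ are isolated, and the basic neighborhoods of $(x,0)$ are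
$$O_m(x)=\big(([x|m]\times\{0,1\})\cap F_A\big)\setminus\{(x,1)\},\qquad m\in\omega.$$

So each $a\in A$ gets an isolated twin $(a,1)$, and a neighborhood of $(x,0)$ contains all twins in a cell around $x$ except that of $x$ itself. If $x\in B$ there is no twin to remove.

**Lemma 2.** $F_A$ is a first countable compactum whose isolated points are exactly the points $(a,1)$, $a\in A$. It is metrizable if and only if $A$ is countable.

*Proof.* *The sets form a base of a topology.* Let $(y,0)\in O_m(x)$. If $y=x$, then $O_l(y)\subset O_m(x)$ for all $l\ge m$. If $y\ne x$, then $O_l(y)\subset O_m(x)$ for every $l\ge m$ with $x\notin[y|l]$: indeed $[y|l]\subset[x|m]$, and $(x,1)$ is not over $[y|l]$. Hence a point $(y,0)$ of an intersection of two basic sets has some $O_l(y)$ inside the intersection, and for the points $(a,1)$ this is clear. In particular each set $([s]\times\{0,1\})\cap F_A$ is open.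

*Hausdorff.* Points over different $x,y\in C$ are separated by the sets over disjoint cells. The points $(a,0)$ and $(a,1)$ are separated by $O_0(a)$ and $\{(a,1)\}$.

*First countable.* The point $(x,0)$ has the base $\{O_m(x):m\in\omega\}$, and $(a,1)$ is isolated.

*Compact.* Given an open cover, choose for each $x\in C$ an $m_x$ such that $O_{m_x}(x)$ lies in a member of the cover. Finitely many cells $[x|m_x]$ cover $C$. The corresponding sets $O_{m_x}(x)$ cover all of $F_A$ except at most the finitely many points $(x,1)$ for these $x$. Finitely many further members of the cover finish.

*Isolated points.* Each $O_m(x)$ contains infinitely many points $(y,0)$, so $(x,0)$ is not isolated.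

*Metrizability.* Every base contains all singletons of isolated points. If $A$ is uncountable, $F_A$ is not second countable, and being compact it is not metrizable. If $A$ is countable, then the points $\{(a,1)\}$, the sets $([s]\times\{0,1\})\cap F_A$, and these sets minus one point $(a,1)$ are countably many open sets, and every $O_m(x)$ is among them; so $F_A$ is compact and second countable, hence metrizable. $\square$

We therefore need an *uncountable* $A$ and a Lindelöf group above $F_A$.

## 3. Isolating the points of $A$, and a covering condition on $C^n$

The group will be generated by a copy of the following space.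

**Definition ($X_A$).** $X_A$ is the set $C$ with the topology having as base all cells $[s]$, $s\in2^{<\omega}$, and all singletons $\{a\}$, $a\in A$.

This topology is finer than that of $C$, so $X_A$ is Hausdorff. It is also a familiar piece of $F_A$: the map $a\mapsto(a,1)$ for $a\in A$, $x\mapsto(x,0)$ for $x\in B$ is a homeomorphism of $X_A$ onto the subspace $(A\times\{1\})\cup(B\times\{0\})$. To check this, note that for $x\in B$ the trace of $O_m(x)$ corresponds to $[x|m]$, while for $a\in A$ the trace of $O_m(a)$ corresponds to $[a|m]\setminus\{a\}$, which is open in $X_A$.

A group generated by $X_A$ consists of sums of $n$ elements of $X_A$ for all $n$, so we want *all finite powers* of $X_A$ to be Lindelöf. When does this happen? Try $n=1$. Points of $B$ have their old neighborhoods. If countably many cells cover $B$, what is left is a closed set $K\subset C$ inside $A$. All points of $K$ are isolated in $X_A$, so we need $K$ to be countable. In dimension $n$ points are replaced by coordinate hyperplanes.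

**Definition (small sets, condition (L)).** A *hyperplane* in $C^n$ ($n\ge1$) is a set $H_{i,q}=\{x\in C^n:x_i=q\}$ with $1\le i\le n$ and $q\in C$. A set is *small* if countably many hyperplanes cover it. The set $A$ satisfies **(L)** if

> for every $n\ge1$, every closed $K\subset C^n$ with $K\cap B^n=\emptyset$ is small.

In $C^1$ the hyperplanes are points and small means countable. In $C^2$ the diagonal is not small, because each hyperplane meets it in one point. Countable unions and subsets of small sets are small.

**Lemma 3.** If $A$ satisfies (L), then $X_A^n$ is Lindelöf for all $n$.

*Proof.* Induction on $n$; $X_A^0$ is a point. Let $n\ge1$ and let $\mathcal U$ be an open cover of $X_A^n$. A point of $B$ belongs to a basic set of $X_A$ only if this set is a cell. So each $x\in B^n$ lies in a product of cells that is contained in a member of $\mathcal U$. There are only countably many products of cells, so countably many of these cover $B^n$, each inside a member of $\mathcal U$. Let $U$ be their union. It is open in $C^n$, so $K=C^n\setminus U$ is closed in $C^n$, and $K\cap B^n=\emptyset$. By (L) countably many hyperplanes cover $K$. Each hyperplane, as a subspace of $X_A^n$, is homeomorphic to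 $X_A^{n-1}$, hence Lindelöf, hence covered by countably many members of $\mathcal U$. Together, countably many members of $\mathcal U$ cover $X_A^n$. $\square$

Let us test (L) on simple sets.

*$A$ countable.* If $K\cap B^n=\emptyset$, each point of $K$ has a coordinate in $A$, so $K\subset\bigcup_{i\le n,\,a\in A}H_{i,a}$ is small. So (L) holds, but $F_A$ is metrizable.

*$A=C$.* Then $B=\emptyset$, and $K=C$ is an uncountable closed set missing $B$. So (L) fails at $n=1$. Indeed $X_C$ is uncountable and discrete.

*$A$ contains an uncountable closed set.* (L) fails at $n=1$ for the same reason. For $n=1$, (L) says precisely that $A$ contains no uncountable closed set.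

A sensible next try is a *Bernstein set*: a set $A$ such that neither $A$ nor $B$ contains an uncountable closed set. For it, the case $n=1$ of (L) holds, and the proof of Lemma 3 for $n=1$ shows that $X_A$ is Lindelöf. This is not enough; the square can fail.

*Example.* Let $h:C\to C$ flip the first digit, so $h\circ h=\mathrm{id}$ and $h$ has no fixed points. There is a Bernstein set $A$ with $h(B)=A$. To build one, enumerate the uncountable closed subsets of $C$ as $\{K_\alpha:\alpha<2^\omega\}$; each has $2^\omega$ points by the classical perfect set theorem. At stage $\alpha$ choose $p_\alpha\in K_\alpha$, and then $q_\alpha\in K_\alpha$, in pairs $\{x,h(x)\}$ that have not been used; fewer than $2^\omega$ points are used so far, so this is possible. Put $p_\alpha,h(q_\alpha)$ into $A$ and $h(p_\alpha),q_\alpha$ into $B$. From each pair never used, put the point with first digit $0$ into $A$ and the other into $B$. Then $A$ and $B$ meet every uncountable closed set, and $h$ exchanges them. Let $K=\{(x,h(x)):x\in C\}$. It is closed in $C^2$, and it misses $B^2$ because $h(B)=A$. Each hyperplane meets $K$ in exactly one point, so $K$ is not small, and (L) fails at $n=2$. In fact $X_A^2$ is not Lindelöf: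 $K$ is an uncountable closed subset, and it is discrete, because each of its points $(x,h(x))$ has a coordinate $a\in A$, and the corresponding hyperplane is open in $X_A^2$ and meets $K$ only in that point.

So $A$ has to be diagonalized against closed sets in all powers $C^n$ simultaneously.

## 4. A set of size $2^\omega$ satisfying (L)

To run a construction of length $2^\omega$ we need to know that a closed set that is not small cannot be covered even by fewer than $2^\omega$ hyperplanes.

**Lemma 4.** If $K\subset C^n$ is closed and not small, there is $P\subset K$ with $|P|=2^\omega$ such that $x_i\ne y_i$ for all $i$ whenever $x\ne y$ in $P$. Hence $K$ is not covered by fewer than $2^\omega$ hyperplanes.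

*Proof.* **Step 1: pass to a part of $K$ that is nowhere small.** Fix a countable base of $C^n$ and let $K'$ be $K$ minus the union of all members $O$ of the base for which $O\cap K$ is small. Then $K\setminus K'$ is a countable union of small sets, hence small, so $K'\neq\emptyset$. Also $K'$ is closed. No nonempty relatively open subset of $K'$ is small: if $O$ is a member of the base and $O\cap K'$ is small, then $O\cap K\subset(O\cap K')\cup(K\setminus K')$ is small, so $O$ was removed and $O\cap K'=\emptyset$.

**Step 2: build a binary tree of boxes in which all coordinates split.** Use the metric on $C^n$ given by the maximum of the coordinate distances, where two distinct points of $C$ that first differ at digit $k$ have distance $2^{-k}$. We build products of cells $O_t$ for $t\in2^{<\omega}$, with $O_\emptyset=C^n$, such that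

* $O_t\cap K'\ne\emptyset$, and $\operatorname{diam}O_t\le2^{-|t|}$ if $|t|\ge1$;
* $O_{t^\frown0},O_{t^\frown1}\subset O_t$, and $\pi_i(O_{t^\frown0})\cap\pi_i(O_{t^\frown1})=\emptyset$ for all $i$.

Given $O_t$, pick $x\in O_t\cap K'$. The set $O_t\cap K'$ is not small, so the $n$ hyperplanes $H_{i,x_i}$ do not cover it; pick $y\in O_t\cap K'$ with $y_i\ne x_i$ for all $i$. Let $O_{t^\frown0}$ and $O_{t^\frown1}$ be sufficiently small products of cells around $x$ and $y$.

If $t\ne t'$ have the same length, then $\pi_i(O_t)\cap\pi_i(O_{t'})=\emptyset$ for all $i$: at the first place where $t$ and $t'$ differ they pass through two siblings, and $O_t,O_{t'}$ lie in the boxes of these siblings.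

**Step 3: read off $P$.** For $\sigma\in2^\omega$ the sets $K'\cap O_{\sigma|m}$ are nonempty, compact and decreasing, with diameters tending to $0$. Let $x_\sigma$ be their unique common point. If $\sigma\ne\tau$, then for some $m$ the points $x_\sigma,x_\tau$ lie in boxes $O_{\sigma|m},O_{\tau|m}$ with disjoint projections, so they differ in every coordinate. Thus $P=\{x_\sigma:\sigma\in2^\omega\}$ is as required.

Finally, two points of $P$ never share a coordinate, so each hyperplane contains at most one point of $P$, and fewer than $2^\omega$ hyperplanes cannot cover $P\subset K$. $\square$

**Lemma 5.** (i) Every $A$ with $|A|<2^\omega$ satisfies (L). (ii) Some $A$ with $|A|=2^\omega$ satisfies (L).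

*Proof.* (i) If $K\subset C^n$ is closed and $K\cap B^n=\emptyset$, then $K\subset\bigcup_{i\le n,\,a\in A}H_{i,a}$, a union of fewer than $2^\omega$ hyperplanes. By Lemma 4, $K$ is small.

(ii) Each $C^n$ has a countable base, so it has at most $2^\omega$ closed subsets. Let $\{K_\alpha:\alpha<2^\omega\}$ enumerate, possibly with repetitions, all non-small closed subsets of all $C^n$, $n\ge1$, with $K_\alpha\subset C^{n_\alpha}$. (There are some, for example $C$ itself.) We keep for each $K_\alpha$ a witness $x^\alpha\in K_\alpha$ whose coordinates are all to remain outside $A$. At stage $\alpha$:

* choose $x^\alpha\in K_\alpha$ with no coordinate in $\{a_\beta:\beta<\alpha\}$. This is possible, because the hyperplanes $H_{i,a_\beta}$, $i\le n_\alpha$, $\beta<\alpha$, are fewer than $2^\omega$ and so do not cover $K_\alpha$ by Lemma 4;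
* choose $a_\alpha\in C$ different from all $a_\beta$, $\beta<\alpha$, and from all coordinates of all $x^\beta$, $\beta\le\alpha$. This excludes fewer than $2^\omega$ points.

Let $A=\{a_\alpha:\alpha<2^\omega\}$; then $|A|=2^\omega$. A coordinate of $x^\alpha$ is not any $a_\beta$ with $\beta<\alpha$ by the choice of $x^\alpha$, and not any $a_\beta$ with $\beta\ge\alpha$ by the choice of $a_\beta$. So $x^\alpha\in K_\alpha\cap B^{n_\alpha}$. Thus every non-small closed $K\subset C^n$ meets $B^n$, which is (L). $\square$

If the continuum hypothesis fails, part (i) already gives an uncountable $A$. Under the continuum hypothesis it gives only countable sets, and part (ii) is needed.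

## 5. Parity along the binary tree: the group $G_A$

Let $G$ be the set of finite subsets of $C$ with symmetric difference as addition $+$. It is a Boolean group with zero $\emptyset$, and $\{x_1,\dots,x_n\}=\{x_1\}+\dots+\{x_n\}$ for distinct $x_i$. We need a topology on $G$, and we let the desired map onto $F_A$ suggest it.

**Definition (parity).** For $T\in G$ and $s\in2^{<\omega}$ let $e_T(s)=|T\cap[s]|\bmod2$. Then
$$e_{S+T}=e_S+e_T,\qquad e_T(s)=e_T(s^\frown0)+e_T(s^\frown1)\pmod 2.\tag{1}$$

If $|T|$ is odd, then $e_T(\emptyset)=1$, and by (1) each node $s$ with $e_T(s)=1$ has exactly one child $s'$ with $e_T(s')=1$. So there is a unique branch of odd nodes starting at the root: a unique $r(T)\in C$ with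
$$e_T(r(T)|k)=1\quad\text{for all }k.\tag{2}$$
Clearly $r(\{x\})=x$.

*Example.* Let $x=0000\ldots$, $y=0100\ldots$, $z=1111\ldots$. For $T=\{x,y,z\}$ the cell $[0]$ contains two points and $[1]$ contains one, so the odd branch goes to the right, and $r(T)=z$. In general $r(T)\in T$, since otherwise some cell $[r(T)|k]$ would miss the finite set $T$.

So $r$ maps the odd sets onto $C$ and extends $\{x\}\mapsto x$. For $r$ to be continuous into $C$ we want the parities at each level to be locally constant. To send points of $r^{-1}(a)$ to the isolated point $(a,1)$, we want $r^{-1}(a)$ to be open for $a\in A$. By (1), and because $e_{\{a\}}(a|k)=1$ for all $k$, an odd $T$ has $r(T)=a$ exactly when $e_{T+\{a\}}(a|k)=0$ for all $k$. We declare exactly these conditions to be open.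

**Definition ($G_A$).** Put
$$N_n=\{T:e_T(s)=0\ \text{for all } s\in2^n\},\qquad M_a=\{T:e_T(a|k)=0\ \text{for all } k\in\omega\},$$
and, for $n\in\omega$ and finite $E\subset A$, $V(n,E)=N_n\cap\bigcap_{a\in E}M_a$. Let $G_A$ be $G$ with the topology whose base consists of all cosets $S+V(n,E)$.

*This is a Hausdorff group topology.* By (1), $N_n$ and $M_a$ are subgroups. If $T\in N_n$, then $e_T(s)=0$ for all $|s|\le n$, again by (1); so the $N_n$ decrease, and $V(n,E)\cap V(n',E')=V(\max(n,n'),E\cup E')$. If $T\in(S+V)\cap(S'+V')$ for two of these subgroups $V,V'$, then $T+(V\cap V')$ is contained in both cosets; so the cosets form a base. Addition is continuous because $(S+V)+(T+V)=S+T+V$, and inversion is the identity. For the Hausdorff property, let $T\ne\emptyset$ and let $n$ be such that distinct points of $T$ lie in distinct cells of level $n$; then $e_T(s)=1$ for some $s\in2^n$, so $T\notin N_n$. Thus $\bigcap_nN_n=\{\emptyset\}$; if $S\ne S'$, some $N_n$ does not contain $S+S'$, and $S+N_n$, $S'+N_n$ are disjoint.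

All $V(n,E)$, all $N_n=V(n,\emptyset)$, and all $M_a\supset V(0,\{a\})$ with $a\in A$ are open subgroups. Open subgroups are closed, their complements being unions of cosets.

The subgroups $M_a$ are really needed. With the $N_n$ alone, the topology would have a countable base, because $N_n$ has finite index (its cosets correspond to functions $2^n\to\{0,1\}$), and a second countable group has only metrizable compacta as images, by Section 1.

**Lemma 6.** The map $j:X_A\to G_A$, $j(x)=\{x\}$, is continuous. Hence if all $X_A^n$ are Lindelöf, then all $G_A^k$ are Lindelöf.

*Proof.* Points of $A$ are isolated in $X_A$, so $j$ is continuous there. Let $x\in B$ and let $V(n,E)$ be given. As $x\notin E$, there is $m\ge n$ with $x|m\ne a|m$ for all $a\in E$. We show that $j([x|m])\subset j(x)+V(n,E)$. Let $y\in[x|m]$ and $T=\{x\}+\{y\}$. A cell of level at most $m$ contains both $x,y$ or neither, so $e_T(s)=0$ for $|s|\le m$; thus $T\in N_m\subset N_n$. Let $a\in E$. For $k\le m$ we have just seen $e_T(a|k)=0$. For $k>m$ the cell $[a|k]\subset[a|m]$ is disjoint from $[x|m]$, which contains $x$ and $y$, so $e_T(a|k)=0$. Thus $T\in M_a$, and $T\in V(n,E)$.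

Consequently the maps $X_A^n\to G_A$, $(x_1,\dots,x_n)\mapsto\{x_1\}+\dots+\{x_n\}$, are continuous, and their images for $n\in\omega$ cover $G_A$. So $G_A^k$ is the union, over all $(n_1,\dots,n_k)\in\omega^k$, of continuous images of the spaces $X_A^{n_1+\dots+n_k}$. If these are Lindelöf, then so is their countable union. $\square$

## 6. Countable tightness from minimal odd nodes

A neighborhood base at $\emptyset$ involves all finite $E\subset A$, of which there are uncountably many. But each $T$ can be assigned one of only *countably many* types such that, for every $V(n,E)$, the type of $T$ decides whether $T\in V(n,E)$.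

**Definition (minimal odd nodes).** For $T\in G$ let $O_T=\{s\in 2^{<\omega}:e_T(s)=1\}$, and let $\operatorname{Min}(T)$ be the set of $\subset$-minimal elements of $O_T$.

*Example.* For $x=0000\ldots$ and $y=0100\ldots$, the set $T=\{x,y\}$ has even parity at $\emptyset$, $0$ and $1$, and odd parity at $00$ and $01$. So $\operatorname{Min}(T)=\{00,01\}$. Here $T\in N_1\setminus N_2$, and $T\in M_a$ exactly when $a\notin[00]\cup[01]=[0]$. If $|T|$ is odd, then $\operatorname{Min}(T)=\{\emptyset\}$.

**Lemma 7.** For every $A\subset C$ and $k\ge1$, $G_A^k$ has countable tightness.

*Proof.* **Step 1: $\operatorname{Min}(T)$ is finite, so it takes only countably many values.** Let $n$ be such that each cell of level $n$ contains at most one point of $T$. If $s\in O_T$ and $|s|>n$, then $T\cap[s]$ is a single point, hence so is $T\cap[s|n]$. Thus $s|n\in O_T$ and $s$ is not minimal. So $\operatorname{Min}(T)$ contains only nodes of length at most $n$. There are only countably many finite subsets of $2^{<\omega}$.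

**Step 2: $\operatorname{Min}(T)$ decides membership in every $V(n,E)$.** Each element of $O_T$ extends an element of $\operatorname{Min}(T)$ (perhaps itself). Hence

* $T\in N_n$ iff $O_T$ has no element of length at most $n$, iff all $s\in\operatorname{Min}(T)$ have length $>n$;
* $T\in M_a$ iff no $a|k$ is in $O_T$, iff no $a|k$ is in $\operatorname{Min}(T)$, iff $a\notin\bigcup_{s\in\operatorname{Min}(T)}[s]$. For the middle equivalence: if some $a|k\in O_T$, take the least such $k$; all proper initial segments of $a|k$ are of the form $a|l$ with $l<k$, so $a|k$ is minimal.

**Step 3: choose one representative of each type.** Let $\vec S=(S_1,\dots,S_k)\in\overline Y$ with $Y\subset G_A^k$. By Step 1 there are only countably many possible values of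
$$\big(\operatorname{Min}(T_1+S_1),\dots,\operatorname{Min}(T_k+S_k)\big).\tag{3}$$
Choose a countable $Y'\subset Y$ that realizes every value of (3) realized by some $\vec T\in Y$. Every neighborhood of $\vec S$ contains one of the form $\prod_i(S_i+V(n,E))$. As $\vec S\in\overline Y$, some $\vec T\in Y$ satisfies $T_i+S_i\in V(n,E)$ for all $i$. An element $\vec T'\in Y'$ with the same value of (3) satisfies $T'_i+S_i\in V(n,E)$ for all $i$ by Step 2, so it lies in the neighborhood. Thus $\vec S\in\overline{Y'}$. $\square$

Nothing was assumed about $A$ here. Only the Lindelöf property depends on it.

## 7. The odd branch as a map onto $F_A$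

**Lemma 8.** For every $A\subset C$, $F_A$ is a continuous image of $G_A$.

*Proof.* **Step 1: the odd-branch map.** Let $G_0=N_0=\{T:|T|\text{ even}\}$ and $G_1=\{T:|T|\text{ odd}\}$. Since $N_0$ is a clopen subgroup and $G_1$ is its other coset, both are clopen in $G_A$. Let $r:G_1\to C$ be defined by (2). The restriction $r(T)|k$ depends only on the values $e_T(s)$ with $|s|\le k$, that is, only on the coset $T+N_k$. So $r$ is continuous. For $a\in A$,
$$r^{-1}(a)=\{T:e_T(a|k)=1\text{ for all }k\}=\{a\}+M_a,\tag{4}$$
because $e_{\{a\}}(a|k)=1$ for all $k$. So $r^{-1}(a)$ is open in $G_A$.

**Step 2: define $f$, using odd sets to reach the twins and even sets to reach the points $(x,0)$.** The odd sets reach only the points $(a,1)$, $a\in A$, and $(x,0)$, $x\in B$. The other half of the group reaches the whole of $C\times\{0\}$, after translation by a fixed point. Fix $x_0\in C$ and let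
$$f(T)=\begin{cases}(r(T),1)&\text{if }T\in G_1,\ r(T)\in A,\\(r(T),0)&\text{if }T\in G_1,\ r(T)\in B,\\(r(T+\{x_0\}),0)&\text{if }T\in G_0.\end{cases}$$
It is onto: $f(\{a\})=(a,1)$ for $a\in A$, and $f(\{x\}+\{x_0\})=(x,0)$ for $x\in C$ (for $x=x_0$ the argument is $\emptyset$).

**Step 3: continuity on the open set $G_1$.** Let $T\in G_1$. If $r(T)=a\in A$, then $f$ is constant on $r^{-1}(a)$, which is an open set containing $T$. If $r(T)=x\in B$, then $(x,1)\notin F_A$, so $O_m(x)$ is all of $([x|m]\times\{0,1\})\cap F_A$, and $f$ maps the open set $r^{-1}([x|m])\ni T$ into $O_m(x)$.

**Step 4: continuity on the open set $G_0$.** Here $T\mapsto T+\{x_0\}$ maps $G_0$ continuously into $G_1$, so $T\mapsto r(T+\{x_0\})$ is continuous into $C$. The map $C\to F_A$, $x\mapsto(x,0)$, is continuous: the preimage of $O_m(x)$ is $[x|m]$, and the preimage of $\{(a,1)\}$ is empty. $\square$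

*Proof of Theorem 1.* Let $A$ be the set of Lemma 5(ii), $G=G_A$ and $F=F_A$. The group $G$ is Boolean, and the open subgroups $V(n,E)$ form a base at the identity. All $X_A^n$ are Lindelöf by Lemma 3, so all $G^k$ are Lindelöf by Lemma 6. All $G^k$ have countable tightness by Lemma 7, and $F$ is a continuous image of $G$ by Lemma 8. By Lemma 2, $F$ is a first countable compactum with exactly $|A|=2^\omega$ isolated points, and it is not metrizable. The singletons of isolated points are disjoint open sets, so $w(F)\ge c(F)\ge2^\omega$. The base given in the definition of $F_A$ has at most $2^\omega$ members, so $w(F)\le2^\omega$. $\blacksquare$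

So the answer to the Problem is no. Compare this with Section 1. The fibers over the points $(a,1)$ are nonempty, disjoint and open, so no countable $D\subset F_A$ has $f^{-1}(D)$ dense: the attempt based on Lemma 1 fails exactly at the point where it stopped. Also, by the known result of Section 1, no compact subset of $G_A$ is mapped onto $F_A$.

## 8. Which sets $A$ give a Lindelöf group

Condition (L) was introduced because it makes the powers of $X_A$ Lindelöf. It is also necessary.

**Theorem 2 (exact range of the construction).** For every $A\subset C$, $G_A$ is countably tight and maps continuously onto the first countable compactum $F_A$, which is metrizable iff $A$ is countable. The following are equivalent: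

* (a) $G_A$ is Lindelöf;
* (b) $X_A^n$ is Lindelöf for all $n$;
* (c) $A$ satisfies (L).

They hold whenever $|A|<2^\omega$.

*Proof.* The first claims are Lemmas 7, 8 and 2, and the last is Lemma 5(i). (c)⇒(b) is Lemma 3, and (b)⇒(a) is Lemma 6.

**Step 1, (b)⇒(c): cover $K$ by open hyperplanes.** Let $K\subset C^n$ be closed with $K\cap B^n=\emptyset$. The topology of $X_A^n$ is finer than that of $C^n$, so $K$ is closed in $X_A^n$, hence Lindelöf as a subspace of it. Each $x\in K$ has some coordinate $x_i=a\in A$, and $H_{i,a}$ is open in $X_A^n$ because $a$ is isolated in $X_A$. So these hyperplanes form an open cover of $K$, and countably many of them cover $K$.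

**Step 2, (a)⇒(b), first part: recover boxes of $X_A^n$ from $G_A$.** We read off $n$ odd branches in place of one. Let $n\ge1$, let $s_1,\dots,s_n\in2^{<\omega}$ have pairwise disjoint cells, let $m=\max_i|s_i|$, and put
$$Q=\{T\in G:e_T(s_i)=1\text{ for }i=1,\dots,n\}.$$
Since $e_T(s_i)$ depends only on $T+N_m$, the set $Q$ and its complement are unions of cosets of $N_m$. So $Q$ is clopen in $G_A$, and it is Lindelöf by (a). For $T\in Q$ let $r_i(T)$ be the unique $x\in[s_i]$ with $e_T(x|k)=1$ for all $k\ge|s_i|$; it exists and is unique by (1), starting from the odd node $s_i$.

As a map into $C$, $r_i$ is continuous on $Q$, because for $k\ge|s_i|$ the restriction $r_i(T)|k$ depends only on $T+N_k$. For $a\in A\cap[s_i]$,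
$$r_i^{-1}(a)=\{T\in Q:e_T(a|k)=1\text{ for all }k\ge|s_i|\}.$$
Adding to $T$ an element of $M_a\cap N_m$ changes neither the values $e_T(a|k)$ nor the values $e_T(s_l)$, $l\le n$. So $r_i^{-1}(a)$ is a union of cosets of the open subgroup $M_a\cap N_m$, and it is open. Since the cells and the singletons $\{a\}$, $a\in A$, form the base of $X_A$, the map $r_i:Q\to X_A$ is continuous.

If $x_i\in[s_i]$ for all $i$ and $T=\{x_1\}+\dots+\{x_n\}$, then $T\cap[s_i]=\{x_i\}$ because the cells are disjoint. So $T\in Q$ and $r_i(T)=x_i$. Hence $(r_1,\dots,r_n)$ maps $Q$ continuously onto the box $\prod_i([s_i]\cap X_A)$ (each factor with its topology from $X_A$), and this box is Lindelöf.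

**Step 3, (a)⇒(b), second part: assemble $X_A^n$ by induction on $n$.** The case $n=0$ is trivial. Let $n\ge1$. A point of $X_A^n$ with pairwise distinct coordinates lies in a box as in Step 2, and there are countably many such boxes. Every other point lies on one of the finitely many diagonals $\{x_i=x_j\}$, $i<j$, each homeomorphic to $X_A^{n-1}$, which is Lindelöf by the induction hypothesis. So $X_A^n$ is a countable union of Lindelöf subspaces. $\blacksquare$

For the Bernstein set $A$ of the example in Section 3, $X_A$ is Lindelöf but $X_A^2$ is not, so by Theorem 2 the group $G_A$ is not Lindelöf.

## 9. Fréchet–Urysohn groups when $\omega_1<\mathfrak p$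

**Definition (Fréchet–Urysohn, pseudo-intersection, $\mathfrak p$).** A space is Fréchet–Urysohn if every point in the closure of a set $Y$ is the limit of a sequence in $Y$; this implies countable tightness. A *pseudo-intersection* of a family $\mathcal F$ is a set $I$ such that $I\setminus R$ is finite for every $R\in\mathcal F$. The cardinal $\mathfrak p$ is the least size of a family of infinite subsets of $\omega$ all of whose finite intersections are infinite and which has no infinite pseudo-intersection.

*Examples.* The family of cofinite subsets of $\omega$ has the pseudo-intersection $\omega$. A nonprincipal ultrafilter on $\omega$ has no infinite pseudo-intersection $I$: split $I$ into two infinite pieces; the ultrafilter contains the first piece or its complement, and $I$ minus either of these is infinite. So such families exist, and $\mathfrak p\le2^\omega$.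

**Theorem 3.** If $\omega_1<\mathfrak p$ (e.g. under MA+$\neg$CH), there is a Fréchet–Urysohn Lindelöf group mapping continuously onto a non-metrizable first countable compactum.

*Proof.* Since $\omega_1<\mathfrak p\le2^\omega$, any $A\subset C$ with $|A|=\omega_1$ satisfies (L) by Lemma 5(i). Fix one. By Theorem 2, $G_A$ is Lindelöf and maps continuously onto $F_A$, which is first countable, compact and not metrizable. It remains to find convergent sequences.

Let $S\in\overline Y$. If $S\in Y$, a constant sequence serves. Let $S\notin Y$. By Lemma 7 we may replace $Y$ by a countable subset with $S$ still in its closure. As points are closed and $S\notin Y$, every neighborhood of $S$ meets $Y$ in an infinite set. So the sets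
$$Y\cap(S+V(n,E)),\qquad n\in\omega,\ E\subset A\text{ finite},$$
are infinite subsets of the countable set $Y$. There are at most $\omega_1<\mathfrak p$ of them, and they are closed under finite intersections. By the definition of $\mathfrak p$ they have an infinite pseudo-intersection; intersecting with $Y$ if necessary (which removes only finitely many points), let $I\subset Y$ be one. Each neighborhood $S+V(n,E)$ contains all but finitely many points of $I$, so an injective enumeration of $I$ of type $\omega$ is a sequence in $Y$ converging to $S$. $\blacksquare$

## 10. Lindelöf $\Sigma$-groups: metrizability holds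

Finally, we return to the attempt of Section 1 and ask what extra property of $G$ supplies a countable $D$ with $f^{-1}(D)$ dense.

**Definition (Lindelöf $\Sigma$).** A space $G$ is a Lindelöf $\Sigma$-space if there are a cover $\mathcal K$ of $G$ by compact sets and a countable family $\mathcal N$ of subsets of $G$ such that whenever $K\in\mathcal K$ and $K\subset O$ with $O$ open, there is $N\in\mathcal N$ with $K\subset N\subset O$.

*Examples.* If $G=\bigcup_nC_n$ with $C_n$ compact, take $\mathcal K=\mathcal N=\{C_n:n\in\omega\}$. So all $\sigma$-compact groups are Lindelöf $\Sigma$. If $G$ is second countable, take $\mathcal K$ to be the singletons and $\mathcal N$ a countable base.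

*Such a space is Lindelöf.* Given an open cover, each $K\in\mathcal K$ lies in the union $O$ of a finite subfamily, so $K\subset N\subset O$ for some $N\in\mathcal N$. Only countably many $N$ occur. Choose for each of them one such finite subfamily; together these are countably many members that cover $G$.

**Theorem 4 (positive result).** Let $G$ be a topological group which is a Lindelöf $\Sigma$-space, and let $F$ be a Hausdorff space in which every point is a $G_\delta$. If $F$ is a continuous image of $G$, then $F$ has a countable network. In particular, if $F$ is a compactum (e.g. a first countable one), then $F$ is metrizable.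

There is no assumption on tightness. Combined with Lemmas 2 and 8, the theorem shows that $G_A$ is not a Lindelöf $\Sigma$-space for any uncountable $A$.

*Proof.* Let $f:G\to F$ be a continuous surjection.

**Preparation: pseudometrics on $G$.** By the Birkhoff–Kakutani construction (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm 8.2), for any countable family $\{U_n\}$ of neighborhoods of $e$ there is a continuous left-invariant pseudometric $d$ on $G$ with
$$P=\{x:d(e,x)=0\}\subset\bigcap_nU_n.\tag{5}$$
By left invariance $d(e,xy)\le d(e,x)+d(x,xy)=d(e,x)+d(e,y)$ and $d(e,x^{-1})=d(x,e)$, so $P$ is a subgroup; it is closed because $d$ is continuous. Also $d(x,y)=d(e,x^{-1}y)$, so $d(x,y)=0$ iff $x^{-1}y\in P$. The topology of $d$ is coarser than that of $G$, hence Lindelöf. It has a countable base, since for each $n$ countably many balls of radius $1/n$ cover $G$, and all these balls together form a base.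

**Step 1: there is a countable $D\subset F$ with $f^{-1}(D)$ dense in $G$.** This is what was missing in Section 1. Suppose there is none. For each $\beta<\omega_1$ and any points $x_\gamma$, $\gamma<\beta$, the set $\{f(x_\gamma):\gamma<\beta\}$ is countable, so its preimage is not dense. Hence we can recursively choose $x_\beta$, $\beta<\omega_1$, with
$$x_\beta\notin\overline{\bigcup_{\gamma<\beta}f^{-1}(f(x_\gamma))}.\tag{6}$$

*Pseudometrics for the fibers.* Let $\alpha<\omega_1$. The fiber $f^{-1}(f(x_\alpha))$ is a $G_\delta$-set $\bigcap_nO_n$ containing $x_\alpha$. Applying (5) to the neighborhoods $x_\alpha^{-1}O_n$ of $e$, we get $d_\alpha,P_\alpha$ with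
$$x_\alpha P_\alpha\subset f^{-1}(f(x_\alpha)).\tag{7}$$
Let $\mathcal W_\alpha$ be a countable base of the $d_\alpha$-topology.

*Closing off.* For $\beta<\omega_1$ let $\mathcal B_\beta$ be the countable family of finite intersections of members of $\mathcal N\cup\bigcup_{\alpha<\beta}\mathcal W_\alpha$. These families increase with $\beta$. For $S\in\bigcup_{\beta<\omega_1}\mathcal B_\beta$ containing some $x_\gamma$, let $\gamma(S)$ be the least such $\gamma$. Put $\beta_0=0$, and let $\beta_{n+1}<\omega_1$ be larger than $\beta_n$ and than all $\gamma(S)$ that are defined with $S\in\mathcal B_{\beta_n}$; this is possible because $\mathcal B_{\beta_n}$ is countable. Let $\beta=\sup_n\beta_n$, a limit ordinal below $\omega_1$. A member of $\mathcal B_\beta$ uses only finitely many sets, so it belongs to some $\mathcal B_{\beta_n}$. Therefore $\gamma(S)<\beta$ whenever $S\in\mathcal B_\beta$ and $\gamma(S)$ is defined. With $Z=\{x_\gamma:\gamma<\beta\}$ this gives: *every $S\in\mathcal B_\beta$ with $x_\beta\in S$ meets $Z$.*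

*A point $z$ that the sets containing $x_\beta$ cannot separate from $Z$.* Fix $K\in\mathcal K$ with $x_\beta\in K$. Let $\mathcal B'$ be the family of finite intersections of sets $N\in\mathcal N$ with $N\supset K$ and sets $W\in\bigcup_{\alpha<\beta}\mathcal W_\alpha$ with $x_\beta\in W$. Each $S\in\mathcal B'$ belongs to $\mathcal B_\beta$ and contains $x_\beta$, so it meets $Z$. We claim that there is $z\in K$ with
$$z\in\overline{S\cap Z}\quad\text{for all }S\in\mathcal B'.\tag{8}$$
Otherwise each $z\in K$ has an open neighborhood $O_z$ and an $S_z\in\mathcal B'$ with $O_z\cap S_z\cap Z=\emptyset$. By compactness there are open $O_1,\dots,O_l$ covering $K$ and $S_1,\dots,S_l\in\mathcal B'$ with $O_i\cap S_i\cap Z=\emptyset$. Take $N\in\mathcal N$ with $K\subset N\subset\bigcup_iO_i$. Then $N\cap S_1\cap\dots\cap S_l\in\mathcal B'$, so it contains a point of $Z$; this point is in some $O_i$, hence in $O_i\cap S_i\cap Z=\emptyset$, a contradiction.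

*Contradiction by a right translation.* Let $\alpha<\beta$. If $W\in\mathcal W_\alpha$ and $x_\beta\in W$, then $W\in\mathcal B'$, so $z\in\overline W$ by (8). If $\delta=d_\alpha(z,x_\beta)$ were positive, we could choose $W\in\mathcal W_\alpha$ containing $x_\beta$ and contained in the open $d_\alpha$-ball of radius $\delta/2$ about $x_\beta$. By continuity of $d_\alpha$, all points of $\overline W$ would have $d_\alpha$-distance at most $\delta/2$ from $x_\beta$, and $z\notin\overline W$. So $d_\alpha(z,x_\beta)=0$, that is, $p:=z^{-1}x_\beta\in P_\alpha$. This holds for all $\alpha<\beta$, so $p\in\bigcap_{\alpha<\beta}P_\alpha$.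

By (8), $z\in\overline Z$. Right translation by $p$ is a homeomorphism, so $x_\beta=zp\in\overline{\{x_\gamma p:\gamma<\beta\}}$. But $x_\gamma p\in x_\gamma P_\gamma\subset f^{-1}(f(x_\gamma))$ for $\gamma<\beta$, by (7). So $x_\beta\in\overline{\bigcup_{\gamma<\beta}f^{-1}(f(x_\gamma))}$, which contradicts (6).

**Step 2: there are $d,P$ as in the preparation with $f(xp)=f(x)$ for all $x\in G$ and $p\in P$.** Now Lemma 1 applies in full. Let $D$ be as in Step 1, let $\mathcal U$ be the countable family that Lemma 1 gives for $D$, and apply (5) to $\mathcal U$. The subgroup $P$ lies in $\bigcap\mathcal U$, and $f^{-1}(D)$ is dense, so the last part of Lemma 1 gives the claim.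

**Step 3: a countable network of $F$.** The idea is to combine the countably many sets of $\mathcal N$ with the countable base of the $d$-topology. Let $\mathcal W$ be a countable base of the $d$-topology and let $\operatorname{cl}_d$ denote closure in it; $d$-closed sets are closed in $G$. We show that the countable family
$$\{f(N\cap\operatorname{cl}_dW):N\in\mathcal N,\ W\in\mathcal W\}$$
is a network of $F$. Let $O\subset F$ be open and let $x\in f^{-1}(O)$. Choose $K\in\mathcal K$ with $x\in K$. The set $L=K\setminus f^{-1}(O)$ is compact. It misses $xP$, because $f(xp)=f(x)\in O$ for $p\in P$, by Step 2. So $d(x,\cdot)>0$ on $L$, and by compactness $d(x,\cdot)\ge2\varepsilon$ on $L$ for some $\varepsilon>0$ (any $\varepsilon$ if $L=\emptyset$). Choose $W\in\mathcal W$ with $x\in W$ and $d$-diameter less than $\varepsilon$. All points of $\operatorname{cl}_dW$ have $d$-distance at most $\varepsilon$ from $x$, so $\operatorname{cl}_dW\cap L=\emptyset$. Hence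
$$K\subset f^{-1}(O)\cup(G\setminus\operatorname{cl}_dW),$$
and the right-hand side is open in $G$. Take $N\in\mathcal N$ with $K\subset N\subset f^{-1}(O)\cup(G\setminus\operatorname{cl}_dW)$. Then $x\in N\cap\operatorname{cl}_dW\subset f^{-1}(O)$, so $f(x)\in f(N\cap\operatorname{cl}_dW)\subset O$. As $f$ is onto, this proves that the family is a network.

If $F$ is a compactum, it has a countable network and is therefore metrizable by the theorem in Engelking recalled in Section 1. Points of a first countable Hausdorff space are $G_\delta$-sets, so first countable compacta are covered. $\blacksquare$
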